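# Well-posed Cauchy problems with unbounded ratio of subprincipal symbol to Hamilton eigenvalue

## 1. The operator $D_t^2-\gamma^2t^2D_x^2+bD_x$

Write $D=-i\partial$ and take two constants $\gamma>0$, $b>0$. Consider
$$P=D_t^2-\gamma^2t^2D_x^2+bD_x\qquad\text{on }\mathbb R^2 .$$
A Fourier transform in $x$ turns $Pu=0$ into an ordinary differential equation for each frequency $\xi$. Since $D_t^2=-\partial_t^2$, it reads $\hat u''+(\gamma^2t^2\xi^2-b\xi)\hat u=0$. Take $\xi=\lambda>0$, put $y=\sqrt{\gamma\lambda}\,t$ and write $v$ for $\hat u$ as a function of $y$. Dividing by $\gamma\lambda$ we get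
$$v_{yy}+(y^2-R)v=0,\qquad R=\frac b\gamma .\tag{1}$$
The frequency has disappeared. It only decides how small the time zone $|y|\le C$ is.

How much can a solution grow while it crosses $t=0$? For $|y|<\sqrt R$ the coefficient $y^2-R$ is negative and solutions can grow.

*From below.* Start with $v=1$, $v_y=0$ at $y=-\frac12\sqrt R$. For $|y|\le\frac12\sqrt R$ we have $v_{yy}=(R-y^2)v$ with $R-y^2\ge\frac34R$. Hence $v\ge\cosh\bigl(\sqrt{3R/4}\,(y+\frac12\sqrt R)\bigr)$, and at $y=\frac12\sqrt R$ we find $v\ge\cosh(\frac{\sqrt3}2R)\ge\frac12e^{\sqrt3R/2}$.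

*From above.* Let $M=|v_y|^2+R|v|^2$. Then $M'=2(R-(y^2-R))\operatorname{Re}(v\bar v_y)$. On $|y|\le2\sqrt R$ we have $|2R-y^2|\le2R$, and $2|v||v_y|\le M/\sqrt R$, so $|M'|\le2\sqrt R\,M$. The zone has length $4\sqrt R$, so $M$ changes at most by the factor $e^{8R}$.

So passing the degenerate time $t=0$ can amplify a solution exponentially in $R$, but on this zone the factor does not depend on $\lambda$. For a Cauchy problem in $C^\infty$, what hurts is growth faster than every power of $\lambda$. If $\gamma=0$ and $b>0$, for example, then $v''=b\lambda v$ has the solution $e^{\sqrt{b\lambda}\,t}$, which does grow faster than every power. When $\gamma$ decreases to $0$ with $b$ fixed, $R=b/\gamma$ tends to infinity.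

A single operator of the form above has just one number $R$. But an operator may have infinitely many degenerate times accumulating at $t=0$, each with its own $\gamma$ and its own $b$. If its Cauchy problem is well posed, must the numbers $b/\gamma$ stay bounded? To ask this for general operators we need invariant names for $\gamma$ and $b$.

## 2. Hamilton map, subprincipal symbol and Melrose's conjecture

Let $\Omega\subset\mathbb R^{n+1}$ be an open neighborhood of the origin with coordinates $x=(x_0,\dots,x_n)$, and let $(x,\xi)$ be canonical coordinates on $T^*\Omega$, with symplectic form $\sigma=\sum_jd\xi_j\wedge dx_j$, so that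
$$\sigma((x,\xi),(y,\eta))=\langle\xi,y\rangle-\langle x,\eta\rangle .$$
Let $P(x,D)=P_m(x,D)+P_{m-1}(x,D)+\cdots$ be a differential operator of order $m$ with $C^\infty$ coefficients on $\Omega$, with $P_j$ homogeneous of degree $j$ in $\xi$. We assume that the principal symbol $p=P_m(x,\xi)$ is real and hyperbolic with respect to $x_0$: $p(x,\theta)\ne0$ for $\theta=(1,0,\dots,0)$, and for each $(x,\xi')$ all roots $\xi_0$ of $p(x,\xi_0,\xi')=0$ are real.

**Definition (well-posedness).** The Cauchy problem for $P$ is *$C^\infty$ well posed near the origin* if there are a neighborhood $\omega$ of the origin and $\varepsilon>0$ such that for every $|\tau|<\varepsilon$ and every $f\in C_0^\infty(\mathbb R^{n+1})$ vanishing in $\{x_0<\tau\}$ there is a unique $u\in\mathcal D'(\omega)$ vanishing in $\omega\cap\{x_0<\tau\}$ with $Pu=f$ in $\omega$.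

**Definition (characteristics, Hamilton map).** A point $\rho\in T^*\Omega\setminus\{0\}$ is a *multiple characteristic* if $p(\rho)=0$ and $dp(\rho)=0$, and a *double characteristic* if $p$ vanishes exactly to second order at $\rho$. At a double characteristic let $p_\rho$ be the quadratic form with $p(\rho+\tau X)=\tau^2p_\rho(X)+O(\tau^3)$, and $p_\rho(X,Y)$ its polar bilinear form. The *Hamilton map* $F_p(\rho)$ is defined by $\sigma(X,F_p(\rho)Y)=p_\rho(X,Y)$. The symbol $p$ is *effectively hyperbolic* at $\rho$ if $F_p(\rho)$ has non-zero real eigenvalues; these form a pair $\pm e(\rho)$ with $e(\rho)>0$. We write $\Sigma_e\subset T^*\Omega\setminus\{0\}$ for the set on which $p$ is effectively hyperbolic, and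
$$\mathrm{Tr}^+F_p(\rho)=\sum\mu_j,$$
where $i\mu_j$ are the eigenvalues of $F_p(\rho)$ on the positive imaginary axis, repeated according to multiplicity.

*Example (not effectively hyperbolic).* Let $p=\xi_0^2-\xi_1^2-x_1^2\xi_2^2$ and $\rho=(0;0,0,1)$. Then $p_\rho(X)=X_{\xi_0}^2-X_{\xi_1}^2-X_{x_1}^2$. Comparing with $\sigma(X,FY)=\langle X_\xi,(FY)_x\rangle-\langle X_x,(FY)_\xi\rangle$ gives $(FY)_{x_0}=Y_{\xi_0}$, $(FY)_{x_1}=-Y_{\xi_1}$, $(FY)_{\xi_1}=Y_{x_1}$, and all other components $0$. On the $(x_1,\xi_1)$ plane $F^2=-1$, with eigenvalues $\pm i$; on the rest $F^2=0$. So there is no non-zero real eigenvalue, and $\mathrm{Tr}^+F=1$.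

**Definition (subprincipal symbol).** It is
$$P_{\rm sub}(x,\xi)=P_{m-1}(x,\xi)+\frac i2\sum_{j=0}^n\frac{\partial^2p}{\partial x_j\partial\xi_j}(x,\xi),$$
which is well defined on double characteristics.

*Example.* Let $P=D_0^2-D_1x_1^2D_1=D_0^2-x_1^2D_1^2+2ix_1D_1$. Then $P_1=2ix_1\xi_1$, and $\frac i2\partial_{x_1}\partial_{\xi_1}(\xi_0^2-x_1^2\xi_1^2)=-2ix_1\xi_1$. So $P_{\rm sub}=0$, as one would hope for an operator written symmetrically.

Finally put
$$s(\rho)=|\operatorname{Im}P_{\rm sub}(\rho)|+\inf\{|\operatorname{Re}P_{\rm sub}(\rho)-a|:|a|\le\mathrm{Tr}^+F_p(\rho)\}.\tag{2}$$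
It measures how far $P_{\rm sub}(\rho)$ is from the real interval $[-\mathrm{Tr}^+,\mathrm{Tr}^+]$. The reason for this interval is a necessary condition of Ivrii, Petkov and Hörmander: if the Cauchy problem is $C^\infty$ well posed near the origin, and $\rho$ is a multiple characteristic over the origin at which $p$ is *not* effectively hyperbolic, then $\operatorname{Im}P_{\rm sub}(\rho)=0$ and $-\mathrm{Tr}^+F_p(\rho)\le P_{\rm sub}(\rho)\le\mathrm{Tr}^+F_p(\rho)$. At effectively hyperbolic points with small $e(\rho)$ one may ask for a quantitative version.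

**Conjecture (Melrose).** Assume that the Cauchy problem for $P$ is $C^\infty$ well posed near the origin. Then there is a neighborhood $U$ of the origin such that $s(\rho)/e(\rho)$ is uniformly bounded in $\Sigma\cap(T^*U\setminus\{0\})$, where $\Sigma=\Sigma_e$.

## 3. Coefficients depending on time only: the theorems

Write $t=x_0$, $x'=(x_1,\dots,x_n)$, $x''=(x_2,\dots,x_n)$. Let $\mathcal P$ be the class of operators
$$P=D_0^2-q(t)D_1^2+b(t)D_1\quad\text{on }(-T,T)\times\mathbb R^n,\qquad q,b\in C^\infty(-T,T),$$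
with $q\ge0$ real and $b$ complex-valued.

**Theorem 1.** For $n=1$ there is $P\in\mathcal P$ with $T=1$ and $q,b$ real, whose Cauchy problem is $C^\infty$ well posed near the origin, and points $\rho_k=(t_k,0;0,1)\in\Sigma_e$, $t_k=2^{-k}$, with
$$\frac{s(\rho_k)}{e(\rho_k)}=4^k\to\infty,\qquad\frac{s(\rho_k)}{e(\rho_k)}\ge c\log\frac1{e(\rho_k)},\quad c>0 .$$
For all $n\ge1$, $m\ge2$ there is an operator of order $m$ in $n+1$ variables with $C^\infty$ well posed Cauchy problem near the origin and points $\rho_k\in\Sigma_e$ over $(2^{-k},0)$ with $s(\rho_k)/e(\rho_k)=4^k$.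

Every neighborhood of the origin contains $(2^{-k},0)$ for large $k$, so the conjecture is false.

**Theorem 2.** Let $n=1$. If $P\in\mathcal P$ has a $C^\infty$ well posed Cauchy problem near the origin, there are a neighborhood $U$ of $0$ and $C>0$ with
$$|\operatorname{Im}P_{\rm sub}(\rho)|\le C\,e(\rho),\qquad s(\rho)\le C\,e(\rho)\bigl(1+\log^+(|\xi|/e(\rho))\bigr)$$
for $\rho=(x,\xi)\in\Sigma_e\cap(T^*U\setminus0)$. By Theorem 1 the logarithm cannot be improved.

Let us compute $e$ and $s$ in the class $\mathcal P$. Here $p=\xi_0^2-q(t)\xi_1^2$, $p(x,\theta)=1$, and the roots $\pm\sqrt q\,|\xi_1|$ are real. All $\partial^2p/\partial x_j\partial\xi_j$ vanish, because $\partial_{\xi_0}p=2\xi_0$ and $p$ does not depend on $x'$; hence $P_{\rm sub}=b(t)\xi_1$. Let $\rho$ be a point with $\xi_0=0$, $\xi_1\ne0$, $q(t)=0$. Since $q\ge0$, also $q'(t)=0$, and expanding $p$ at $\rho$ gives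
$$p_\rho(X)=X_{\xi_0}^2-\epsilon^2X_{x_0}^2,\qquad\epsilon^2=\tfrac12q''(t)\xi_1^2 .$$
From $\sigma(X,F_pY)=X_{\xi_0}Y_{\xi_0}-\epsilon^2X_{x_0}Y_{x_0}$ we read off $(F_pY)_{x_0}=Y_{\xi_0}$, $(F_pY)_{\xi_0}=\epsilon^2Y_{x_0}$, and all other components $0$. The eigenvalues are $\pm\epsilon$ and $0$, so $\mathrm{Tr}^+F_p(\rho)=0$. Thus if $q(t)=0<q''(t)$, then $\rho\in\Sigma_e$ and
$$e(\rho)=\sqrt{q''(t)/2}\;|\xi_1|,\qquad s(\rho)=(|\operatorname{Re}b(t)|+|\operatorname{Im}b(t)|)\,|\xi_1| .\tag{3}$$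
For $n=1$ these are all the points of $\Sigma_e$. Indeed at a multiple characteristic $\partial_{\xi_0}p=2\xi_0=0$, hence $\xi_1\ne0$ and $q(t)=0$; and if $q''(t)=0$ then $F_p^2=0$, so there is no non-zero eigenvalue. For the operator of Section 1, at $t=0$, we get $e=\gamma|\xi_1|$, $s=b|\xi_1|$, and $s/e$ is the number $R$ of (1).

After a Fourier transform in $x'$ the equation $Pu=f$ becomes
$$\hat u''+Q_{\xi_1}\hat u=-\hat f,\qquad Q_\xi(t)=q(t)\xi^2-b(t)\xi .\tag{4}$$

We use Gronwall's lemma in two forms. If $N\ge0$ and $|N'|\le aN$, then $N(t'')\le e^{a|t''-t'|}N(t')$. If $E\ge0$, $|E'|\le aE+2hE^{1/2}$ with $a,h\ge0$, and $E(t_*)=0$, then $E(t)^{1/2}\le\bigl|\int_{t_*}^te^{a|t-r|/2}h(r)\,dr\bigr|$. For the second form, note that $|((E+\delta)^{1/2})'|\le\frac a2(E+\delta)^{1/2}+h$ for $\delta>0$, integrate, and let $\delta\to0$.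

## 4. The exponential $e^{R}$ against a power of $\lambda$

A sensible first move is to try to prove the conjecture in the class $\mathcal P$. Suppose that well-posedness forces a bound by $C\lambda^M$ on the growth of solutions of (4) at frequency $\lambda$; Section 10 will prove this. Take a zero $\bar t$ of $q$ with $\gamma=\sqrt{q''(\bar t)/2}>0$, suppose $b(\bar t)>0$, and let $R=b(\bar t)/\gamma\ge1$. As in Section 1 the equation is close to (1) near $\bar t$, and some solution grows by $e^{cR}$. So $e^{cR}\le C\lambda^M$, and we want the smallest possible $\lambda$.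

How small may $\lambda$ be? The growth zone is $|t-\bar t|\lesssim\sqrt{R/(\gamma\lambda)}$. The cubic Taylor remainder of $q$ contributes to the coefficient in (1) an error of size $\frac\lambda\gamma|t-\bar t|^3\approx\lambda^{-1/2}\gamma^{-5/2}R^{3/2}$, and this is small compared with $R$ only if $\lambda\ge C'R\gamma^{-5}$. With $\lambda=C'R\gamma^{-5}$ and $R\le C/\gamma$ the inequality $e^{cR}\le C\lambda^M$ yields
$$R\le C\,(1+\log^+(1/\gamma)),$$
and here the argument stops. Larger $\lambda$ gives nothing more, because the amplification $e^{cR}$ does not grow with $\lambda$. The argument is worth keeping, since it becomes the second half of Theorem 2. It also shows what a counterexample should look like: degenerate times with parameters $\gamma_k\to0$ and $R_k$ comparable to $\log(1/\gamma_k)$. At frequencies $\lambda\ge e^{LR_k}$ the factor $e^{cR_k}$ is a fixed power of $\lambda$. At lower frequencies one must arrange that the $k$-th point is not felt at all.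

## 5. Polynomial growth of the ordinary differential equation gives well-posedness

**Proposition 3.** Let $P\in\mathcal P$, $0<r_0\le T$, let $q,b$ be bounded with all their derivatives on $(-r_0,r_0)$, and suppose there are $C,M$ such that for all $\xi\in\mathbb R$, all solutions of $v''+Q_\xi v=0$ and all $-r_0<t_0\le t_1<r_0$,
$$|v(t_1)|+|v'(t_1)|\le C(1+|\xi|)^M\bigl(|v(t_0)|+|v'(t_0)|\bigr).\tag{5}$$
Then the Cauchy problem is $C^\infty$ well posed near $0$, with $\omega=(-r_0,r_0)\times\mathbb R^n$ and $\varepsilon=r_0$, and the solutions are in $C^\infty(\omega)$.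

*Proof.*

**Step 1 (bounds backward in time as well).** This is needed because uniqueness will be proved by solving backward. Let $\Phi(t,r;\xi)$ be the fundamental matrix for $(v,v')$. The first-order system has trace $0$, so $\Phi$ is a $2\times2$ matrix of determinant $1$, with singular values $\alpha,1/\alpha$. Hence $\Phi(r,t;\xi)=\Phi(t,r;\xi)^{-1}$ has the same operator norm as $\Phi(t,r;\xi)$, and (5) bounds $\Phi(t,r;\xi)$ polynomially in $\xi$ for all $t,r\in(-r_0,r_0)$.

**Step 2 (existence).** Let $f\in C_0^\infty(\mathbb R^{n+1})$ vanish for $t<\tau$, $|\tau|<r_0$. Let $\hat u(\cdot,\xi')$ solve (4) with zero data at $t=\tau$, and put $\hat u=0$ for $t\le\tau$. This is smooth in $t$, because $\hat f$ vanishes to infinite order at $t=\tau$. By Duhamel's formula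
$$\hat u(t)=-\int_\tau^t\Phi_{12}(t,r;\xi_1)\hat f(r,\xi')\,dr,\qquad\hat u'(t)=-\int_\tau^t\Phi_{22}(t,r;\xi_1)\hat f(r,\xi')\,dr .$$
Here $\hat f$ decreases faster than any power of $|\xi'|$, with all its $t$-derivatives, and $\Phi$ is bounded polynomially. So $\hat u,\hat u'$ are $O((1+|\xi'|)^{-N})$ for all $N$, uniformly in $t$. Differentiating the equation, and using that the derivatives of $q,b$ are bounded, we see the same for all $\partial_t^j\hat u$. So $u\in C^\infty(\omega)$, $Pu=f$, and $u=0$ for $t<\tau$.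

**Step 3 (solving the transposed equation).** For uniqueness we need many test functions of the form ${}^tPv$. Let $\psi\in C_0^\infty(\omega)$ with support in $\{t\le T_1,\ |x_1|\le a,\ x''\in K''\}$, $T_1<r_0$, $K''$ compact. Since $q,b$ depend on $t$ only and ${}^tD_j=-D_j$, the transpose is ${}^tP=D_0^2-qD_1^2-bD_1$. Solve ${}^tPv=\psi$ with $v=0$ for $t\ge T_1$, that is, $\hat v''+Q_{-\xi_1}\hat v=-\hat\psi$ backward from $T_1$. By Step 1, applied to $\Phi(t,r;-\xi_1)$, and the argument of Step 2, $\hat v$ and its $t$-derivatives are rapidly decreasing in $\xi'$. So $v\in C^\infty(\omega)$.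

**Step 4 (the support of $v$ is bounded in $x'$).** This makes $v$, after a cutoff in $t$, an admissible test function. The partial Fourier transform $\tilde v(t,\zeta,x'')$ in $x_1$ solves
$$\tilde v''+Q_{-\zeta}\tilde v=-\tilde\psi(t,\zeta,x''),\qquad\tilde v=0\text{ for }t\ge T_1,$$
where $x''$ is only a parameter. Hence it vanishes for $x''\notin K''$, and it extends to an entire function of $\zeta\in\mathbb C$. Let $\kappa\ge1$ with $q\le\kappa^2$. For $|\zeta|\ge1$ put $E=|\tilde v'|^2+\kappa^2|\zeta|^2|\tilde v|^2$. From $|\tilde v''|\le(\kappa^2|\zeta|^2+|b||\zeta|)|\tilde v|+|\tilde\psi|$ and $2|\tilde v||\tilde v'|\le E/(\kappa|\zeta|)$ we get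
$$|E'|\le2|\tilde v||\tilde v'|\,(2\kappa^2|\zeta|^2+|b||\zeta|)+2|\tilde\psi||\tilde v'|\le(2\kappa|\zeta|+C)E+2|\tilde\psi|E^{1/2}.$$
Since $|\tilde\psi|\le Ce^{a|\zeta|}$, Gronwall's lemma from $t_*=T_1$ gives $|\tilde v(t,\zeta,x'')|\le C'e^{(a+\kappa|T_1-t|)|\zeta|}$; for $|\zeta|\le1$ the function $\tilde v$ is bounded. Recall the Paley–Wiener theorem: an entire function that is $O(e^{A|\zeta|})$ on $\mathbb C$ and belongs to $L^2(\mathbb R)$ is the Fourier transform of an $L^2$ function supported in $[-A,A]$. Since $\tilde v(t,\cdot,x'')\in L^2(\mathbb R)$, we conclude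
$$\operatorname{supp}v(t,\cdot)\subset\{|x_1|\le a+\kappa|T_1-t|,\ x''\in K''\}.\tag{6}$$

**Step 5 (uniqueness by duality).** Let $u\in\mathcal D'(\omega)$ vanish for $t<\tau$, $|\tau|<r_0$, with $Pu=0$; we must show that $\langle u,\psi\rangle=0$ for every $\psi$ as above. Take $-r_0<\tau_1<\tau_2<\tau$ and $\chi_1\in C^\infty(\mathbb R)$ with $\chi_1=0$ for $t<\tau_1$, $\chi_1=1$ for $t>\tau_2$. By (6), $\chi_1v\in C_0^\infty(\omega)$. Moreover ${}^tP(\chi_1v)=\psi$ on $\{t>\tau_2\}$, which is a neighborhood of $\operatorname{supp}u$. So $\langle u,\psi\rangle=\langle u,{}^tP(\chi_1v)\rangle=\langle Pu,\chi_1v\rangle=0$. $\square$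

*Remark (a bounded neighborhood, $n=1$, $q\le1$).* The same holds on $\omega_r=\{|t|<r,\ |x|+t<2r\}$, $0<r\le r_0$. Existence follows by restriction. For uniqueness it suffices, by a partition of unity, to take $\psi$ supported in $\{t\le T_1,\ |x-\bar x|\le a\}$ with $T_1<r$ and $|\bar x|+a+T_1<2r$. By (6) with $\kappa=1$, translated in $x$, $|x|+t\le|\bar x|+a+T_1<2r$ on $\operatorname{supp}v$. So $\chi_1v\in C_0^\infty(\omega_r)$, and Step 5 applies.

## 6. A sequence of shrinking bumps

We now build $q$ and $b$ for $n=1$ by placing, around each $t_k=2^{-k}$, a scaled copy of the model of Section 1. The $k$-th copy has width $\delta_k$ and height $q\approx\varepsilon_k^2$, so $\gamma_k=\varepsilon_k/\delta_k$, and $b(t_k)=\beta_k$. We want: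

* ratio $\beta_k\delta_k/\varepsilon_k=R_k:=4^k$;
* at frequencies $\lambda<\Lambda_k$ the bump is not felt: $\lambda\beta_k\le1$, which suggests $\beta_k=1/\Lambda_k$;
* at frequencies $\lambda\ge\Lambda_k$ the factors $e^{cR_1},\dots,e^{cR_k}$ together are at most $\lambda$, which suggests $\Lambda_k=e^{LR_k}$ with $L$ large, since the $R_j$ grow geometrically.

These wishes determine everything. Fix even functions $\varphi,\chi\in C^\infty([-1,1])$ with values in $[0,1]$:

* $\varphi(z)=z^2$ for $|z|\le\frac12$, $\varphi$ nondecreasing on $[0,1]$, $\varphi=1$ for $|z|\ge\frac34$;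
* $\chi=1$ for $|z|\le\frac12$, $\chi=0$ for $|z|\ge\frac34$.

Fix $\vartheta\in C^\infty(\mathbb R)$ nondecreasing with $\vartheta(y)=0$ for $y\le\frac{10}{16}$ and $\vartheta(y)=1$ for $y\ge\frac{13}{16}$. For $k\ge1$ and a constant $L\ge1$, to be fixed in Section 8, put
$$t_k=2^{-k},\quad\delta_k=2^{-k-3},\quad R_k=4^k,\quad\Lambda_k=e^{LR_k},\quad\varepsilon_k=\frac{\delta_k}{R_k\Lambda_k},\quad\beta_k=\frac{R_k\varepsilon_k}{\delta_k}=\frac1{\Lambda_k}.\tag{7}$$
Let $B_k=[t_k-\delta_k,t_k+\delta_k]=2^{-k}[\frac78,\frac98]$. Since $B_{k+1}=2^{-k}[\frac7{16},\frac9{16}]$, the interval between $B_{k+1}$ and $B_k$ is $L_k=2^{-k}[\frac9{16},\frac78]$. Define on $(-1,1)$: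

* on $B_k$: $q=\varepsilon_k^2\,\varphi\bigl(\frac{t-t_k}{\delta_k}\bigr)$, $b=\beta_k\,\chi\bigl(\frac{t-t_k}{\delta_k}\bigr)$;
* on $L_k$: $q=\varepsilon_{k+1}^2+(\varepsilon_k^2-\varepsilon_{k+1}^2)\,\vartheta(2^kt)$, $b=0$;
* for $t\ge\frac9{16}$: $q=\varepsilon_1^2$, $b=0$; for $t\le0$: $q=b=0$.

*Smoothness.* Near the common endpoints in $t>0$ the function $q$ is locally constant with matching values ($\varepsilon_k^2$ at both ends of $B_k$) and $b=0$. So $q,b$ are $C^\infty$ for $t\ne0$. On $B_k\cup L_k$,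
$$|\partial^jq|\le C_j2^{(k+3)j}\varepsilon_k^2,\qquad|\partial^jb|\le C_j2^{(k+3)j}\Lambda_k^{-1}.$$
These tend to $0$ as $k\to\infty$, because $\varepsilon_k\le\Lambda_k^{-1}=e^{-L4^k}$. Hence all derivatives tend to $0$ as $t\to0^+$, and $q,b\in C^\infty(-1,1)$ with bounded derivatives. Also $0\le q\le1$ and $0\le b\le1$.

*Ratios.* At $t_k$ we have $q=0$, $\frac12q''=\varepsilon_k^2/\delta_k^2$, $b=\beta_k$. By (3), $\rho_k=(t_k,0;0,1)\in\Sigma_e$ and
$$e(\rho_k)=\frac{\varepsilon_k}{\delta_k}=\frac1{R_k\Lambda_k},\quad s(\rho_k)=\beta_k=\frac1{\Lambda_k},\quad\frac{s(\rho_k)}{e(\rho_k)}=R_k=4^k,$$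
$$\log\frac1{e(\rho_k)}=LR_k+\log R_k\le(L+1)\frac{s(\rho_k)}{e(\rho_k)} .$$
So the ratios are as Theorem 1 requires, with $c=1/(L+1)$. It remains to prove (5) with $T=r_0=1$.

## 7. Crossing one bump without losing a power of the frequency

In the variable $z=(t-t_k)/\delta_k$ the equation at frequency $\xi$ with $|\xi|=\lambda$ becomes, as we check in Section 8, $v_{zz}+(\mu^2\varphi-\varsigma\mu R\chi)v=0$ with $\mu=\lambda\varepsilon_k\delta_k$, $R=R_k$ and $\varsigma=\operatorname{sgn}\xi$. We need to know what one crossing costs.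

How good must the bound be? The bumps felt at frequency $\lambda$ are those with $\Lambda_k\le\lambda$, that is, $4^k\le(\log\lambda)/L$. Their number $K$ tends to infinity with $\lambda$. If each crossing were allowed to cost a factor $\lambda^a$ with a fixed $a>0$, the total $\lambda^{aK}$ would beat every power of $\lambda$. So a full crossing must cost $e^{cR}$ *with no power of $\mu$ at all*.

Away from the middle of the bump, the coefficient $\mathsf Q=\mu^2\varphi-\varsigma\mu R\chi$ is positive and the natural energy is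
$$H=\mathsf Q^{1/2}|v|^2+\mathsf Q^{-1/2}|v_z|^2 .$$
We differentiate it with $(|v|^2)'=2\operatorname{Re}(v\bar v_z)$ and $(|v_z|^2)'=-2\mathsf Q\operatorname{Re}(v\bar v_z)$. The cross terms cancel and
$$H'=\frac{\mathsf Q'}{2\mathsf Q}\bigl(\mathsf Q^{1/2}|v|^2-\mathsf Q^{-1/2}|v_z|^2\bigr).$$
The obvious estimate is $|H'|\le\frac{|\mathsf Q'|}{2\mathsf Q}H$. On the part $2\sqrt{R/\mu}\le z\le\frac12$ the coefficient is $\mathsf Q=\mu^2z^2-\varsigma\mu R$, which increases from at most $5\mu R$ to at least $\frac3{16}\mu^2$ (if $\mu\ge16R$). So this estimate allows a factor $(\mathsf Q_{\rm end}/\mathsf Q_{\rm start})^{1/2}\ge(3\mu/(80R))^{1/2}$, which is a power of $\mu$. This is precisely what we cannot afford.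

The way out is that the bracket oscillates. Since $(\operatorname{Re}v\bar v_z)'=|v_z|^2-\mathsf Q|v|^2$, the bracket equals $-\mathsf Q^{-1/2}(\operatorname{Re}v\bar v_z)'$. With
$$G=-(\mathsf Q^{-1/2})'=\tfrac12\mathsf Q^{-3/2}\mathsf Q'$$
this says $H'=-G\,(\operatorname{Re}v\bar v_z)'$. Therefore $F=H+G\operatorname{Re}(v\bar v_z)$ satisfies
$$F'=G'\operatorname{Re}(v\bar v_z),$$
and $\int|G'|$ turns out to be bounded.

Below $c\ge1$ denotes constants depending only on $\varphi,\chi$; they may change from line to line.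

**Lemma 4.** Let $R\ge1$, $\mu\ge1$, $\varsigma=\pm1$, $v_{zz}+\mathsf Qv=0$ on $[-1,1]$, $\mathsf Q=\mu^2\varphi-\varsigma\mu R\chi$, and $N(z)=|v_z|^2+\mu^2|v|^2$. Then
$$N(1)\le e^{cR}N(-1),\qquad N(z_1)\le e^{cR}\mu^2N(z_0)\quad(-1\le z_0\le z_1\le1).$$

*Proof.*

**Step 1 (small $\mu$).** We first dispose of the case where $\mu$ is at most a multiple of $R$. We have $N'=2(\mu^2-\mathsf Q)\operatorname{Re}(v\bar v_z)$, $|\mu^2-\mathsf Q|\le\mu^2+\mu R$ and $2|v||v_z|\le N/\mu$, so $|N'|\le(\mu+R)N$. If $\mu\le\mu_0:=\max(16R,c_2)$, where $c_2$ depends only on $\varphi,\chi$, then $N$ changes at most by $e^{2(\mu_0+R)}\le e^{cR}$, and both claims hold. From now on $\mu\ge\mu_0$; the choice of $c_2$ is made in Step 3. Put $y=\sqrt\mu\,z$. The *middle region* is $|y|\le2\sqrt R$; since $\mu\ge16R$, there $|z|\le\frac12$. The two *outer regions* are $2\sqrt{R/\mu}\le|z|\le1$, left and right.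

**Step 2 (size of $\mathsf Q$ in the outer regions).** The energy $H$ needs $\mathsf Q>0$. If $|z|\le\frac12$, then $\mathsf Q=\mu(y^2-\varsigma R)\ge\frac34\mu y^2\ge3\mu R$. If $|z|\ge\frac12$, then $\varphi\ge\frac14$ and $\mathsf Q\ge\frac{\mu^2}4-\mu R\ge\frac3{16}\mu^2\ge3\mu R$. Always $\mathsf Q\le\mu^2+\mu R\le2\mu^2$.

**Step 3 (the outer regions cost only a constant).** We estimate $F$. As $|v\bar v_z|\le\frac12H$, if $|G|\le1$ then $\frac12H\le F\le\frac32H$ and $|F'|\le\frac12|G'|H\le|G'|F$. Hence $H(z'')\le3\exp(\int|G'|\,dz)\,H(z')$ for $z',z''$ in the same outer region. It remains to bound $G$ and $\int|G'|$.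

For $|z|\le\frac12$ we have $\mathsf Q'=2\mu^2z$, so $G=\mu^2z\,(\mu(y^2-\varsigma R))^{-3/2}=y(y^2-\varsigma R)^{-3/2}$ and $|G|\le(\frac43)^{3/2}y^{-2}\le\frac{1.54}{4R}<1$. Also
$$|\partial_yG|=|(y^2-\varsigma R)^{-3/2}-3y^2(y^2-\varsigma R)^{-5/2}|\le c|y|^{-3},$$
so $\int|G'|\,dz=\int|\partial_yG|\,dy\le c\int_2^\infty y^{-3}dy\le c$. For $\frac12\le|z|\le1$ we have $|\mathsf Q'|,|\mathsf Q''|\le c\mu^2$ and $\mathsf Q\ge\frac3{16}\mu^2$; since $G'=\frac12\mathsf Q^{-3/2}\mathsf Q''-\frac34\mathsf Q^{-5/2}\mathsf Q'^2$, both $|G|$ and $|G'|$ are at most $c/\mu$, and $|G|\le1$ if $c_2$ is large. Hence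
$$H(z'')\le c\,H(z')\quad\text{within each outer region, in either direction.}\tag{8}$$

**Step 4 (the middle region costs $e^{24R}$).** Here we repeat the computation of Section 1. Let $M=|v_z|^2+\mu R|v|^2$. As $|\mathsf Q|\le5\mu R$, we have $|\mu R-\mathsf Q|\le6\mu R$, and $2|v||v_z|\le M/\sqrt{\mu R}$, so $|M'|\le6\sqrt{\mu R}\,M$. The length is $4\sqrt{R/\mu}$, so $M$ changes at most by the factor $e^{24R}$. At both junctions $y=\pm2\sqrt R$ the value is the same, $\mathsf Q=\mu(4-\varsigma)R\in[3\mu R,5\mu R]$. Since $\mathsf Q^{1/2}H=\mathsf Q|v|^2+|v_z|^2$, we have $M\le\mathsf Q^{1/2}H\le5M$ there. Because the factor $\mathsf Q^{1/2}$ is the same at both ends it cancels: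
$$H|_{y=2\sqrt R}\le5e^{24R}\,H|_{y=-2\sqrt R}.\tag{9}$$

**Step 5 (full crossing).** This gives the first claim. At $z=\pm1$, $\mathsf Q=\mu^2$ and $H=N/\mu$. So (8), (9), (8) give $N(1)\le ce^{24R}N(-1)\le e^{cR}N(-1)$.

**Step 6 (partial crossing).** For the second claim we may lose powers of $\mu$, so we compare all energies. In the outer regions $\frac{\mathsf Q}{2\mu^2}N\le\mathsf Q^{1/2}H\le2N$, because $\mathsf Q\le2\mu^2$. With $3\mu R\le\mathsf Q$ this gives $H\le2N$ and $N\le2\mu^2\mathsf Q^{-1/2}H\le2\mu^{3/2}H$. In the middle, $M\le N\le\mu M$, since $R\le\mu$ and $\mu,R\ge1$. At the junctions $M\le(5R\mu)^{1/2}H$ and $H\le5M$. Let $j$ denote the junction between $z_0$ and $z_1$ where there is exactly one.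

* Both in outer regions (same or different), by (8) and (9): $N(z_1)\le2\mu^{3/2}H(z_1)\le\mu^{3/2}e^{cR}H(z_0)\le2\mu^{3/2}e^{cR}N(z_0)$.
* Left outer to middle: $N(z_1)\le\mu M(z_1)\le\mu e^{24R}M(j)\le\mu e^{24R}(5R\mu)^{1/2}H(j)\le\mu^{3/2}e^{cR}H(z_0)\le2\mu^{3/2}e^{cR}N(z_0)$.
* Middle to middle: $N(z_1)\le\mu M(z_1)\le\mu e^{24R}M(z_0)\le\mu e^{24R}N(z_0)$.
* Middle to right outer: $N(z_1)\le2\mu^{3/2}H(z_1)\le c\mu^{3/2}H(j)\le5c\mu^{3/2}M(j)\le5c\mu^{3/2}e^{24R}M(z_0)\le5c\mu^{3/2}e^{24R}N(z_0)$.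

In all cases the factor is at most $e^{cR}\mu^2$. $\square$

## 8. All bumps together: Theorem 1 for $n=1$, $m=2$

Let $v$ solve $v''+Q_\xi v=0$ on $(-1,1)$, with $q,b$ from Section 6. If $|\xi|\le1$, then $|Q_\xi|\le2$ and (5) is immediate from Gronwall's lemma for $|v|^2+|v'|^2$. Let $\lambda=|\xi|\ge1$ and $\varsigma=\operatorname{sgn}\xi$, so $Q_\xi=\lambda^2q-\varsigma\lambda b$.

**Step 1 (a monotone energy weight).** The function $q$ dips to $0$ in each bump; filling the dips gives a weight whose total variation is harmless. Let $\hat q=\varepsilon_k^2$ on $B_k$ and $\hat q=q$ elsewhere. Since $\varepsilon_k$ decreases in $k$, $\hat q$ is nondecreasing in $t$; it is $C^\infty$, by the argument for $q$ in Section 6, and $0\le\hat q\le1$. Put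
$$W=1+\lambda^2\hat q,\qquad E=|v'|^2+W|v|^2 .$$
Call $B_k$ *resolved* if $\Lambda_k\le\lambda$. Since $\Lambda_k$ increases to infinity, the resolved bumps are $k=1,\dots,K$ for some $0\le K<\infty$.

**Step 2 (outside the resolved bumps).** Here we show that unresolved bumps are not felt:
$$E'\le\Bigl(3+\frac{W'}W\Bigr)E .\tag{10}$$
We have $E'=2(W-Q_\xi)\operatorname{Re}(v'\bar v)+W'|v|^2$, $2|v||v'|\le E$ and $W'|v|^2\le\frac{W'}WE$. On $t\le0$, on the $L_k$ and on $t\ge\frac9{16}$ we have $b=0$ and $\hat q=q$, so $W-Q_\xi=1$. On an unresolved $B_k$ we have $|W-Q_\xi|\le1+\lambda^2\varepsilon_k^2+\lambda\beta_k\le3$, because $\lambda<\Lambda_k$ gives, by (7), $\lambda\beta_k<\Lambda_k\beta_k=1$ and $\lambda\varepsilon_k<\Lambda_k\varepsilon_k=\delta_k/R_k\le1$.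

**Step 3 (on one bump).** We translate Lemma 4 into the energy $E$: there is a constant $c_1$ depending only on $\varphi,\chi$ such that on any $B_k$
$$E(t_k+\delta_k)\le e^{c_1R_k}E(t_k-\delta_k),\qquad E(t'')\le e^{c_1R_k}\lambda^2E(t')\quad(t'\le t''\text{ in }B_k).\tag{11}$$
Put $z=(t-t_k)/\delta_k$, $\mu=\lambda\varepsilon_k\delta_k\le\lambda$, $R=R_k$, $\delta=\delta_k$. By (7), $\lambda\beta_k\delta^2=\lambda R\varepsilon_k\delta=\mu R$, so the equation becomes $v_{zz}+(\mu^2\varphi-\varsigma\mu R\chi)v=0$, and $\delta^2E=|v_z|^2+(\delta^2+\mu^2)|v|^2$.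

If $\mu\ge1$, then $\delta\le\mu$, so $N\le\delta^2E\le2N$, and Lemma 4 gives (11), the factor $2$ being absorbed into $e^{c_1R_k}$.

If $\mu<1$, the coefficient is bounded by $1+R\le2R$. So $D=|v_z|^2+R|v|^2$ satisfies $|D'|\le3R\cdot2|v||v_z|\le3\sqrt R\,D$ and changes at most by the factor $e^{6\sqrt R}$. Since $\delta^2E\le|v_z|^2+2|v|^2\le2D$ and $D\le\frac R{\delta^2}\,\delta^2E$, we get $E(t'')\le\frac{2R}{\delta^2}e^{6\sqrt R}E(t')$. Here $\frac R{\delta^2}=4^k\cdot4^{k+3}=64R^2$, so the factor is at most $128R^2e^{6\sqrt R}\le e^{c_1R}$.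

**Step 4 (choice of $L$).** We want the resolved bumps together to cost at most $\lambda$. The constant $c_1$ does not depend on $L$, so we may now fix $L=\max(1,\frac43c_1)$. Since $\sum_{k\le K}4^k\le\frac43\,4^K$,
$$\prod_{k\le K}e^{c_1R_k}\le\exp(\tfrac43c_14^K)\le\Lambda_K\le\lambda\quad\text{if }K\ge1,$$
and the empty product is $1\le\lambda$.

**Step 5 (total).** We multiply the factors. Let $-1<t_0\le t_1<1$. The interval $[t_0,t_1]$ splits into finitely many pieces, each inside a resolved bump or outside all of them. Outside, (10) contributes altogether at most $e^6(1+\lambda^2)\le2e^6\lambda^2$: the total length is at most $2$, and the integrals of $W'/W$ add up to at most $\log(1+\lambda^2)$, because $W$ is nondecreasing, constant on bumps, and $1\le W\le1+\lambda^2$. Fully crossed resolved bumps cost $e^{c_1R_k}$ each, and at most two are partially crossed and cost $e^{c_1R_k}\lambda^2$ each; by Step 4 together at most $\lambda^4\cdot\lambda=\lambda^5$. Thus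
$$E(t_1)\le2e^6\lambda^7E(t_0).$$
Since $|v|^2+|v'|^2\le E\le2\lambda^2(|v|^2+|v'|^2)$, (5) holds with $r_0=1$.

Proposition 3 gives $C^\infty$ well-posedness. Together with the ratios computed in Section 6 this proves Theorem 1 for $n=1$, $m=2$, and Melrose's conjecture is disproved. $\blacksquare$

## 9. Composition with $D_0-jD_1$: all dimensions and orders

Let $q,b$ be as in Sections 6–8, now with $L$ fixed, and put on $\omega=(-1,1)\times\mathbb R^n$
$$P=D_0^2-qD_1^2+bD_1,\qquad T_j=D_0-jD_1,\qquad\tilde P=T_1\cdots T_{m-2}P\quad(\tilde P=P\text{ if }m=2).$$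
The bound (5) involves only $\xi_1$, so by Proposition 3 the operator $P$ is well posed on $\omega$ with $\varepsilon=1$, for every $n$.

**Step 1 (existence for $\tilde P$).** We invert the first-order factors by integrating along lines. Let $f\in C_0^\infty(\mathbb R^{n+1})$ vanish for $t<\tau$, $|\tau|<1$. The equation $T_jw=g$ means $(\partial_t-j\partial_1)w=ig$. If $g\in C^\infty(\mathbb R^{n+1})$ vanishes for $t<\tau$ and has compact $x'$-support for $t$ in bounded sets, then
$$w(t,x')=i\int_{-\infty}^tg(r,x_1+j(t-r),x'')\,dr$$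
is a solution with the same properties. Put $w_0=f$ and solve successively $T_1w_1=w_0$, $T_2w_2=w_1,\dots,T_{m-2}w_{m-2}=w_{m-3}$. Let $\alpha\in C^\infty(\mathbb R)$ with $\alpha=1$ for $t\le1$ and $\alpha=0$ for $t\ge2$. Then $\alpha w_{m-2}\in C_0^\infty(\mathbb R^{n+1})$ vanishes for $t<\tau$, and the solution $u$ of $Pu=\alpha w_{m-2}$ in $\omega$ vanishing for $t<\tau$ satisfies $\tilde Pu=T_1\cdots T_{m-2}w_{m-2}=f$ in $\omega$.

**Step 2 (uniqueness for $\tilde P$).** We peel off the factors one by one. Let $z\in\mathcal D'(\omega)$, $T_jz=0$ and $z=0$ for $t<\tau$. In the coordinates $(t,x_1+jt,x'')$, which map $\omega$ onto itself, the equation is $\partial_tz=0$. So $z$ is independent of $t$ and vanishes for $t<\tau$, hence $z=0$. Apply this successively to $T_2\cdots T_{m-2}Pu$, $T_3\cdots T_{m-2}Pu$, …, $Pu$: if $\tilde Pu=0$ and $u=0$ for $t<\tau$, then $Pu=0$, hence $u=0$.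

**Step 3 (the ratio is unchanged).** We compute $s$ and $e$ for $\tilde P$ at $\rho_k=(t_k,0;0,1,0,\dots,0)$. Let $r(\xi)=\prod_{j=1}^{m-2}(\xi_0-j\xi_1)$. The principal symbol of $\tilde P$ is $rp$; it is real, equals $1$ at $\theta$, and has only real roots. The terms of order $m-1$ in the symbol of the composition are $r\,b\xi_1+\sum_j\partial_{\xi_j}r\,D_{x_j}p$. At $\rho_k$ we have $p=0$, $dp=0$ and $r(\rho_k)=(-1)^{m-2}(m-2)!\ne0$, so these terms equal $r\,b\xi_1$. Moreover, since $\partial_{x_j}\partial_{\xi_j}p=0$ identically,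
$$\sum_j\partial_{x_j}\partial_{\xi_j}(rp)=\sum_j\bigl(\partial_{\xi_j}r\,\partial_{x_j}p+r\,\partial_{x_j}\partial_{\xi_j}p\bigr)=0\quad\text{at }\rho_k .$$
Hence $\tilde P_{\rm sub}(\rho_k)=r(\rho_k)P_{\rm sub}(\rho_k)$. Further $(rp)_{\rho_k}=r(\rho_k)p_{\rho_k}$, so $F_{rp}(\rho_k)=r(\rho_k)F_p(\rho_k)$. With $e_P(\rho_k)$ the positive eigenvalue of $F_p(\rho_k)$, its eigenvalues are $\pm|r(\rho_k)|e_P(\rho_k)$ and $0$, and $\mathrm{Tr}^+=0$. Thus $\rho_k\in\Sigma_e$ for $\tilde P$, both $s$ and $e$ are multiplied by $|r(\rho_k)|$, and $s/e=4^k$. This completes the proof of Theorem 1. $\blacksquare$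

## 10. Well-posedness forces polynomial growth

We turn to Theorem 2, so $n=1$ and $x=x_1$. The first task is a converse to Proposition 3.

**Proposition 5.** If $P\in\mathcal P$ is $C^\infty$ well posed near $0$, there are $r'>0,C,M$ such that for all real $\xi$ with $|\xi|=\lambda\ge1$, all solutions of $v''+Q_\xi v=0$ and all $-r'\le t_0\le t_1\le r'$,
$$S(t_1)\le C\lambda^MS(t_0),\qquad S=|v'|^2+\lambda^2|v|^2 .\tag{12}$$

*Proof.* Let $\omega\subset(-T,T)\times\mathbb R$ and $\varepsilon$ be as in the definition of well-posedness. Let $\kappa\ge1$ with $q\le\kappa^2$ on $|t|\le T/2$. Choose $0<r<\min(\varepsilon,T/2)$ so small that, with $A=(1+2\kappa)r$, $[-r,r]\times[-2A,2A]\subset\omega$.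

**Step 1 (continuity of the solution map).** Well-posedness as defined contains no estimate; we extract one from functional analysis. Let $X$ be the Fréchet space of $f\in C_0^\infty(\mathbb R^2)$ with support in $[-r,r]^2$, and let $u_f\in\mathcal D'(\omega)$ be the solution vanishing for $t<-r$. The linear map $f\mapsto u_f$ has closed graph: if $f_j\to f$ and $u_{f_j}\to u$, then $Pu=f$ and $u=0$ for $t<-r$, so $u=u_f$ by uniqueness. De Wilde's theorem states that a linear map with closed graph from a Fréchet space into a webbed locally convex space is continuous, and $\mathcal D'(\omega)$ with the strong topology is webbed (Köthe, *Topological Vector Spaces II*, §35). So $f\mapsto u_f$ is continuous. Let $Y$ be the Fréchet space of $\psi\in C_0^\infty(\mathbb R^2)$ with support in $[-r,r]\times[-2A,2A]$, a rectangle contained in $\omega$. The bilinear form $(f,\psi)\mapsto\langle u_f,\psi\rangle$ is separately continuous on $X\times Y$, hence jointly continuous, both spaces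 being Fréchet. For some $C,N$:
$$|\langle u_f,\psi\rangle|\le C\|f\|_{C^N}\|\psi\|_{C^N}.\tag{13}$$

**Step 2 (data concentrated near one frequency).** We want to read the ordinary differential equation at one frequency $\xi_0=\pm\lambda$ out of (13). For this we need data with compact support whose Fourier transform in $x$ decreases fast enough. Let
$$\hat\chi_0(\xi)=\prod_{j\ge1}\frac{\sin a_j\xi}{a_j\xi},\qquad a_j=c_0j^{-3/2},\quad\sum a_j\le r .$$
This is the Fourier transform of a probability density $\chi_0$ supported in $[-r,r]$, an infinite convolution of uniform densities on $[-a_j,a_j]$. All factors have modulus at most $1$, and each factor with $a_j|\xi|\ge2$ has modulus at most $\frac12$. There are at least $(c_0|\xi|/2)^{2/3}-1$ such factors, so $|\hat\chi_0(\xi)|\le2e^{-c|\xi|^{2/3}}$ and $\chi_0\in C_0^\infty$. Let $h\in C_0^\infty((-r,r))$ and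
$$f=\chi_0(x)e^{i\xi_0x}h(t)\in X,\qquad\hat f(t,\xi)=\hat\chi_0(\xi-\xi_0)h(t).$$
Let $g(t,\zeta)$ solve $g''+(q\zeta^2-b\zeta)g=-h$ with $g=0$ for $t\le-r$; it is entire in $\zeta$. The candidate for $u_f$ is the function $w$ with $\hat w(t,\xi)=\hat\chi_0(\xi-\xi_0)g(t,\xi)$.

**Step 3 (growth of $g$ at most $\exp(C|\xi|^{1/2})$).** This shows that $w$ is a genuine smooth function, since $|\xi|^{1/2}$ loses against $|\xi|^{2/3}$. First, on compact subintervals of $(-T,T)$ we have $|q'|\le Cq^{1/2}$. Indeed, let $d>0$ be less than the distance of the subinterval to the boundary, and choose $K_0$ with $|q''|\le K_0$ on its $d$-neighborhood and $|q'|\le K_0d$ on the subinterval. Insert $h_0=-q'(t)/K_0$, $|h_0|\le d$, in $0\le q(t+h_0)\le q(t)+q'(t)h_0+\frac12K_0h_0^2$ to get $q'^2\le2K_0q$. For real $|\xi|\ge1$ let $E=|g'|^2+(q\xi^2+|\xi|)|g|^2$. Then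
$$E'=2\operatorname{Re}\bigl((q\xi^2+|\xi|-Q_\xi)g\bar g'\bigr)-2\operatorname{Re}(h\bar g')+q'\xi^2|g|^2,$$
and
$$|q'|\xi^2\le C|\xi|^{1/2}\cdot q^{1/2}|\xi|\cdot|\xi|^{1/2}\le C|\xi|^{1/2}(q\xi^2+|\xi|),$$
$$|q\xi^2+|\xi|-Q_\xi|\le C|\xi|,\qquad2|g||g'|\le|\xi|^{-1/2}E .$$
Hence $|E'|\le C|\xi|^{1/2}E+2|h|E^{1/2}$, and Gronwall's lemma gives $|g|+|g'|\le C_h\exp(C|\xi|^{1/2})$, locally uniformly in $t\in(-T,T)$. For $|\xi|\le1$ this is trivial, and higher $t$-derivatives of $g$ are controlled through the equation. Therefore $\hat w$ and its $t$-derivatives decay faster than any power of $\xi$, locally uniformly in $t$. So $w\in C^\infty((-T,T)\times\mathbb R)$, $Pw=f$, $w=0$ for $t<-r$, and by uniqueness $u_f=w|_\omega$.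

**Step 4 (support of $w$, and the estimate at one frequency).** We choose $\psi$ so that $\langle w,\psi\rangle$ picks out $\hat w(\cdot,\xi_0)$. For complex $\zeta$ with $|\zeta|\ge1$ and $|t|\le r$, the energy estimate in Step 4 of the proof of Proposition 3, with $E=|g'|^2+\kappa^2|\zeta|^2|g|^2$ and starting time $-r$, gives $|g(t,\zeta)|\le Ce^{2\kappa r|\zeta|}$; for $|\zeta|\le1$ it is bounded. Also $|\hat\chi_0(\zeta-\xi_0)|\le e^{r|\zeta|}$. So $\hat w(t,\cdot)$ is $O(e^{A|\zeta|})$ and lies in $L^2(\mathbb R)$, and by the Paley–Wiener theorem $\operatorname{supp}w(t,\cdot)\subset[-A,A]$ for $|t|\le r$. Take $\psi=k(t)\eta(x)e^{-i\xi_0x}$ with $k\in C_0^\infty((-r,r))$ and a fixed $\eta\in C_0^\infty([-2A,2A])$, $\eta=1$ on $[-A,A]$. Since $\hat\chi_0(0)=1$,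
$$\langle w,\psi\rangle=\int k(t)\hat w(t,\xi_0)\,dt=\int k\,g(\cdot,\xi_0)\,dt .$$
As $\|f\|_{C^N}\le C\lambda^N\|h\|_{C^N}$ and $\|\psi\|_{C^N}\le C\lambda^N\|k\|_{C^N}$ for $\lambda\ge1$, (13) gives
$$\Bigl|\int k\,g(\cdot,\xi_0)\,dt\Bigr|\le C\lambda^{2N}\|h\|_{C^N}\|k\|_{C^N}.\tag{14}$$

**Step 5 (an interior estimate).** To return from an integral of $|v|^2$ to $S$ we need to bound $v'$ by $v$ in the mean. Let $v''+Qv=0$ and let $\alpha_1$ be a real cutoff. Integration by parts gives $\int\alpha_1^2|v'|^2=\operatorname{Re}\int\alpha_1^2Q|v|^2-2\operatorname{Re}\int\alpha_1\alpha_1'v'\bar v$. Estimating the last term by $\frac12\int\alpha_1^2|v'|^2+2\int\alpha_1'^2|v|^2$ we get the Caccioppoli inequality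
$$\int\alpha_1^2|v'|^2\le4\int\alpha_1'^2|v|^2+2\int\alpha_1^2|Q||v|^2 .\tag{15}$$

**Step 6 (choice of $h$ and $k$).** We now make $g$ equal to a given solution. Let $r'=r/2$ and let $v$ solve $v''+Qv=0$, $Q=Q_{\xi_0}$. On $[-r,r]$, $|\partial^jQ|\le C_j\lambda^2$, so $|S'|\le C\lambda S$ and, by the differentiated equation, $|\partial^jv|\le C_j\lambda^jS^{1/2}$. By Gronwall, $S$ changes at most by a constant factor over times $O(1/\lambda)$; so (12) is clear if $\lambda<4/r$ or $t_1-t_0<4/\lambda$. Otherwise let $\alpha_0$ be a cutoff with $\alpha_0=0$ for $t\le t_0$, $\alpha_0=1$ for $t\ge t_0+1/\lambda$, $|\alpha_0^{(j)}|\le C_j\lambda^j$. Take $h=-(2\alpha_0'v'+\alpha_0''v)$, supported in $[t_0,t_0+1/\lambda]\subset(-r,r)$. Then $(\alpha_0v)''+Q\alpha_0v=-h$, so $g(\cdot,\xi_0)=\alpha_0v$, and $\|h\|_{C^N}\le C\lambda^{N+2}S(t_0)^{1/2}$.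

Take $k=\alpha_2\bar v$, where $0\le\alpha_2\le1$ is supported in $|t-t_1|<1/\lambda$, $\alpha_2=1$ on $I=\{|t-t_1|\le\frac1{2\lambda}\}$, $|\alpha_2^{(j)}|\le C_j\lambda^j$. Its support lies in $(-r,r)$, because $t_1+1/\lambda\le r/2+r/4$ and $t_1-1/\lambda\ge t_0+3/\lambda$; the latter also shows $\alpha_0=1$ on it. Then $\|k\|_{C^N}\le C\lambda^NS(t_1)^{1/2}$ and $\int kg=\int\alpha_2|v|^2\ge\int_I|v|^2$. Apply (15) with $\alpha_1=1$ on $I'=\{|t-t_1|\le\frac1{4\lambda}\}$, $\operatorname{supp}\alpha_1\subset I$, $|\alpha_1'|\le C\lambda$: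
$$c\lambda^{-1}S(t_1)\le\int_{I'}S\,dt\le C\lambda^2\int_I|v|^2\,dt .$$
So $\int kg\ge c\lambda^{-3}S(t_1)$. Inserting this in (14) we find $c\lambda^{-3}S(t_1)\le C\lambda^{2N}\lambda^{N+2}S(t_0)^{1/2}\lambda^NS(t_1)^{1/2}$, that is, $S(t_1)^{1/2}\le C\lambda^{4N+5}S(t_0)^{1/2}$. $\square$

## 11. The bound on $\operatorname{Im}P_{\rm sub}$ and the logarithm for $\operatorname{Re}P_{\rm sub}$

*Proof of Theorem 2.* Let $r',C,M$ be as in Proposition 5. Let $|\bar t|<r'/2$, $q(\bar t)=0<q''(\bar t)$, and put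
$$\gamma=\sqrt{q''(\bar t)/2},\qquad b_0=b(\bar t),\qquad R=b_0/\gamma\in\mathbb C .$$
Constants $C,C',c$ below do not depend on $\bar t$; note $\gamma\le C$ and $|b_0|\le C$. For $\rho=(\bar t,x;0,\xi_1)$, (3) gives $e(\rho)=\gamma|\xi|$, $|\operatorname{Im}P_{\rm sub}(\rho)|/e(\rho)=|\operatorname{Im}R|$ and $s(\rho)/e(\rho)=|\operatorname{Re}R|+|\operatorname{Im}R|$. By Section 3 these are all points of $\Sigma_e$ over $\{|t|<r'/2\}$. So we must show
$$|\operatorname{Im}R|\le C,\qquad|\operatorname{Re}R|\le C(1+\log^+(1/\gamma)).$$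

**Step 1 (rescaling).** We bring the equation to the form (1) plus an error. Take $\xi=\varsigma\lambda$, $\varsigma=\pm1$, and $y=\sqrt{\gamma\lambda}\,(t-\bar t)$. Dividing $v''+(q\lambda^2-\varsigma b\lambda)v=0$ by $\gamma\lambda$ and expanding $q$ and $b$ at $\bar t$ (remainders $C|t-\bar t|^3$ and $C|t-\bar t|$), we get $v_{yy}+\tilde Qv=0$ with
$$\tilde Q=y^2-\varsigma R+\eta,\qquad|\eta|\le C\lambda^{-1/2}\bigl(|y|^3\gamma^{-5/2}+|y|\gamma^{-3/2}\bigr)\qquad(|t|\le r').\tag{16}$$

**Step 2 (imaginary part: a growing quantity).** For the imaginary part we look outside the zone $|y|\lesssim\sqrt{|R|}$, where solutions oscillate and $\operatorname{Im}R$ acts at every scale of $y$; this gives a power of $\lambda$ whose exponent increases with $|\operatorname{Im}R|$. Assume $\operatorname{Im}R\ne0$ and choose $\varsigma$ with $\varsigma\operatorname{Im}R=|\operatorname{Im}R|=:R_i$. Put $Y_0=\sqrt{2|R|+2}$, $Y_1=\lambda^{1/12}$. With $\bar t$ fixed and $\lambda\to\infty$, (16)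 shows $\eta=O(\lambda^{-1/2+1/4})\to0$ uniformly on $|y|\le2Y_1$. So for large $\lambda$ the following hold: $|\eta|\le\min(1,R_i/2)$ there; $|\tilde Q|\le y^2+|R|+1\le2y^2$ on $[Y_0,2Y_1]$; and this range lies in $|t|<r'$. Let $v(Y_0)=1$, $v_y(Y_0)=i$ and $J=\operatorname{Im}(\bar vv_y)$. Then $J(Y_0)=1$ and
$$J'=-\operatorname{Im}\tilde Q\,|v|^2\ge\tfrac12R_i|v|^2\ge0 .$$

**Step 3 (gain on each dyadic interval).** We show that $J$ grows by a fixed factor from $Y$ to $2Y$. Let $[Y,2Y]\subset[Y_0,2Y_1]$. Apply (15) in the variable $y$, with a cutoff equal to $1$ on $[\frac54Y,\frac74Y]$, supported in $[Y,2Y]$, with derivative $O(1/Y)$. Since $|\tilde Q|\le8Y^2$ and $Y\ge1$,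
$$\int_{5Y/4}^{7Y/4}|v_y|^2dy\le C_*Y^2\int_Y^{2Y}|v|^2dy$$
with a universal $C_*$. As $J$ is nondecreasing, the Cauchy–Schwarz inequality gives
$$\tfrac Y2J(Y)\le\int_{5Y/4}^{7Y/4}J\,dy\le C_*^{1/2}Y\int_Y^{2Y}|v|^2dy,$$
so, by the lower bound for $J'$,
$$J(2Y)\ge J(Y)+\tfrac12R_i\int_Y^{2Y}|v|^2dy\ge(1+c_*R_i)J(Y),\qquad c_*=\tfrac14C_*^{-1/2}.$$

**Step 4 (imaginary part: conclusion).** We compare with (12). Let $j$ be the largest integer with $2^jY_0\le2Y_1$; then $2^j>\lambda^{1/12}/Y_0$ and $J(2^jY_0)\ge(1+c_*R_i)^j$. At the corresponding time, $S\ge2\lambda|v||v_t|\ge2\lambda\sqrt{\gamma\lambda}\,J\ge J$ for $\lambda$ large. At the starting time, $S=\gamma\lambda+\lambda^2\le C\lambda^2$. By (12),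
$$(1+c_*R_i)^j\le C\lambda^{M+2},\qquad j\ge\tfrac1{12}\log_2\lambda-\log_2Y_0 .$$
Take logarithms, divide by $\log_2\lambda$ and let $\lambda\to\infty$: $\log_2(1+c_*R_i)\le12(M+2)$. This bounds $R_i$ independently of $\bar t$.

**Step 5 (real part).** Now we carry out the argument of Section 4. Let $R_r=|\operatorname{Re}R|$; we may assume $R_r\ge1$. Choose $\varsigma$ with $\varsigma\operatorname{Re}R=R_r$ and $\lambda=C'R_r\gamma^{-5}$. For $C'$ large we have $\lambda\ge1$, because $\gamma\le C$. On $|y|\le\sqrt{R_r}$,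
$$|t-\bar t|\le\sqrt{R_r/(\gamma\lambda)}=C'^{-1/2}\gamma^2\le r'/2,$$
and (16) gives $|\eta|\le CC'^{-1/2}R_r^{-1/2}\gamma^{5/2}\bigl(R_r^{3/2}\gamma^{-5/2}+R_r^{1/2}\gamma^{-3/2}\bigr)=CC'^{-1/2}(R_r+\gamma)\le R_r/4$. For $|y|\le\frac12\sqrt{R_r}$ we therefore have $-\operatorname{Re}\tilde Q\ge R_r(1-\frac14-\frac14)=\frac12R_r$, so $\nu=|v|^2$ satisfies
$$\nu''=2|v_y|^2-2\operatorname{Re}\tilde Q\,\nu\ge R_r\nu .$$
Take $v=1$, $v_y=0$ at $y_0=-\frac12\sqrt{R_r}$. The difference $d=\nu-\cosh(\sqrt{R_r}(y-y_0))$ has $d=d'=0$ at $y_0$ and $d''-R_rd\ge0$; by variation of constants $d(y)=\int_{y_0}^y\frac{\sinh(\sqrt{R_r}(y-a))}{\sqrt{R_r}}(d''-R_rd)(a)\,da\ge0$. Hence $\nu\ge\cosh(R_r)\ge\frac12e^{R_r}$ at $y=\frac12\sqrt{R_r}$. There $S\ge\frac12\lambda^2e^{R_r}$, whereas $S=\lambda^2$ at the start. By (12) and $R_r\le C/\gamma$,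
$$\tfrac12e^{R_r}\le C\lambda^M=C(C'R_r\gamma^{-5})^M\le C''\gamma^{-6M},\qquad\text{so}\quad R_r\le C(1+\log^+(1/\gamma)).$$

With $U=\{|t|<r'/2\}$ and $1/\gamma=|\xi|/e(\rho)$, Steps 4 and 5 give both inequalities of Theorem 2. The logarithm cannot be improved: for the operator of Section 6 the points $\rho_k$, where $|\xi|=1$ and $e(\rho_k)\to0$, satisfy $s(\rho_k)\ge c\,e(\rho_k)\log(1/e(\rho_k))$. $\blacksquare$
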